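\title{Monochromatic distance patterns in uncountable sets of reals}

\begin{abstract}
Two strictly monotone sequences of reals indexed by the same countable ordinal are distance similar if their consecutive distances are ordered in the same way. Let $x$ be an increasing sequence whose consecutive distances are pairwise different and tend to $0$, and let $X$ be an uncountable set of reals. We prove in ZFC that for every coloring of the pairs of $X$ with finitely many colors there is a monochromatic increasing sequence in $X$ distance similar to $x$, and that for every coloring with colors $0,1,\dots,k$ there is either a subset of the order type of the rationals in color $0$ or a monotone sequence distance similar to $x$ in one of the other colors. In both statements the color can be chosen independently of $x$. The proof builds nested sequences of countable rank, thins them along iterated ultrafilters under Martin's axiom, and removes Martin's axiom by absoluteness of well-foundedness.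
\end{abstract}

\section{Introduction}\label{sec:intro}

By Ramsey's theorem, if the pairs of an infinite set of reals are colored with finitely many colors, then some infinite subset has all its pairs of one color, and this subset contains a strictly monotone sequence. The theorem says nothing about the spacing of the terms. In the metric version studied here one prescribes in advance the length of the sequence and which of the gaps between consecutive terms are larger than which.

\subsection*{Distance patterns}
We write $[X]^2$ for the set of two-element subsets of $X$ and $f(a,b)$ for $f(\{a,b\})$. A set or sequence is \emph{homogeneous in color $j$} if all its pairs have color $j$. The order type of $\mathbb Q$ is denoted by $\eta$. A subset of $\mathbb R$ that is well-ordered, or reversely well-ordered, is countable (choose a rational between each element and the next one), so monotone sequences of reals have countable length.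

Let $\alpha<\omega_1$, let $D_\alpha=\{i:i+1<\alpha\}$, and let $x=\langle x_i:i<\alpha\rangle$ be a strictly increasing or strictly decreasing sequence of reals. Its \emph{consecutive distances} are $d_i(x)=|x_{i+1}-x_i|$ for $i\in D_\alpha$. The sequence $x$ is \emph{simple} if the $d_i(x)$ are pairwise different; its distances \emph{tend to $0$} if for every $\delta>0$ only finitely many $i$ satisfy $d_i(x)\ge\delta$; and $x$ is \emph{null-simple} if both conditions hold. Two strictly monotone sequences $x,y$ of length $\alpha$ are \emph{distance similar} if
\[
d_i(x)<d_j(x)\iff d_i(y)<d_j(y)\qquad\text{for all } i,j\in D_\alpha .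
\]
From now on $x$ always denotes a strictly increasing sequence. An \emph{increasing copy} (\emph{decreasing copy}) of $x$ in $X$ is a strictly increasing (decreasing) sequence with terms in $X$ that is distance similar to $x$. The classes of increasing and of decreasing copies of $x$ in $\mathbb R$ are denoted by $\underline x$ and $\underline x^*$.

Distance similarity records only the order of the gaps between consecutive terms; the sizes of the gaps and the jumps at limit ordinals are forgotten. Two elementary facts will be used.
\begin{enumerate}
\item[(D1)] If a strictly monotone sequence is bounded, its distances tend to $0$: the open intervals between consecutive terms are pairwise disjoint and lie in a bounded interval. So the condition holds automatically when $\alpha$ is a successor ordinal, since then all terms lie between the first and the last.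
\item[(D2)] Suppose $x$ is simple and for each $i$ only finitely many $j$ satisfy $d_j(x)>d_i(x)$; this is the case if $x$ is null-simple. Then $D_\alpha$ has an enumeration $i_0,i_1,\dots$, finite or of type $\omega$, with $d_{i_0}(x)>d_{i_1}(x)>\cdots$, and a strictly monotone $y$ of length $\alpha$ is distance similar to $x$ if and only if $d_{i_0}(y)>d_{i_1}(y)>\cdots$.
\end{enumerate}

For $\alpha=3$ there are two classes of simple sequences, represented by $(0,2,3)$ and $(0,1,3)$. An infinite set need not contain increasing copies of both, even when no coloring is present.

\begin{example}\label{ex:geometric}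
The set $\{-2^{-n}:n<\omega\}$ contains no increasing copy of $(0,1,3)$. Indeed, for $n<n'<n''$ the second distance $2^{-n'}-2^{-n''}$ is less than $2^{-n'}$, and $2^{-n'}\le 2^{-n}-2^{-n'}$, which is the first distance.
\end{example}

So Ramsey's theorem alone does not produce prescribed patterns, and the set $X$ has to be richer than merely infinite.

\subsection*{The problem}
Let $X\subset\mathbb R$, let $x$ be as above and let $1\le k<\omega$.
\begin{itemize}
\item $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ means that for every $f:[X]^2\to\{0,1,\dots,k\}$ at least one of the following holds: (a) some $Y\subset X$ of order type $\eta$ is homogeneous in color $0$; (b) for some $i\in\{1,\dots,k\}$ there is an increasing or a decreasing copy of $x$ in $X$ that is homogeneous in color $i$. For $k=1$ we write $X\to(\eta,\underline x\vee\underline x^*)^2$.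
\item $X\to(\underline x)^2_k$ means that for every $f:[X]^2\to\{0,\dots,k-1\}$ there is an increasing copy of $x$ in $X$ that is homogeneous in some color.
\end{itemize}
The following is known. For every uncountable $X\subset\mathbb R$ and every null-simple $x$ of any length $\alpha<\omega_1$, both two-color relations $X\to(\eta,\underline x\vee\underline x^*)^2$ and $X\to(\underline x)^2_2$ hold. For null-simple $x$ of length $\omega$, the relations $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ and $X\to(\underline x)^2_k$ hold for all $k$ whenever $X$ has order type $\eta$. The case of many colors and arbitrary length is posed as a problem in \cite{metric}.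

\medskip
\noindent\textbf{Problem.} \emph{Is it true that for every uncountable $X\subset\mathbb R$, every $\alpha<\omega_1$ and every null-simple $x$ of length $\alpha$, the relation $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ holds for all $1\le k<\omega$? Does $X\to(\underline x)^2_k$ hold for all $3\le k<\omega$?}
\medskip

We show, in ZFC, that both answers are yes.

\subsection*{Results}
Let $C$ be a finite set of colors and $f:[X]^2\to C$. Since copies have a direction as well as a color, we combine the two. A \emph{label} is a pair $c=(j,\varepsilon)\in C\times\{+,-\}$. For distinct $a,b\in X$ put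
\[
\lambda(a,b)=\begin{cases}(f(a,b),+)&\text{if }a<b,\\ (f(a,b),-)&\text{if }a>b.\end{cases}
\]
A \emph{$c$-copy} of $x$ is a sequence $y=\langle y_\xi:\xi<\alpha\rangle$ of distinct points of $X$ with $\lambda(y_\xi,y_\zeta)=c$ for all $\xi<\zeta<\alpha$ that is distance similar to $x$. Thus a $(j,+)$-copy is an increasing copy homogeneous in color $j$, and a $(j,-)$-copy is a decreasing one. The label $c$ is \emph{universal} (for $X$ and $f$) if every null-simple $x$ of every length $\alpha<\omega_1$ has a $c$-copy. Let $C_\varepsilon$ be the set of colors $j$ for which $(j,\varepsilon)$ is universal.

\begin{theorem}\label{thm:main}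
Let $X\subset\mathbb R$ be uncountable, $C$ finite and $f:[X]^2\to C$. Then there are distinct $y_n\in X$ $(n<\omega)$ such that $\{y_n:n<\omega\}$ has order type $\eta$ and $\lambda(y_m,y_n)$ is universal for all $m<n$; that is, for $m<n$,
\[
y_m<y_n\ \Rightarrow\ f(y_m,y_n)\in C_+,\qquad y_m>y_n\ \Rightarrow\ f(y_m,y_n)\in C_- .
\]
\end{theorem}

\begin{corollary}\label{cor:answer}
Let $X\subset\mathbb R$ be uncountable and $1\le k<\omega$.
\begin{enumerate}
\item[(A)] For every $f:[X]^2\to\{0,\dots,k\}$, either some $Y\subset X$ of type $\eta$ is homogeneous in color $0$, or there are a single color $i\in\{1,\dots,k\}$ and a single direction $\varepsilon$ such that $(i,\varepsilon)$ is universal. In particular $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ for every null-simple $x$.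
\item[(B)] For every $f:[X]^2\to\{0,\dots,k-1\}$ there is a single color $i$ such that $(i,+)$ is universal. In particular $X\to(\underline x)^2_k$ for every null-simple $x$.
\end{enumerate}
\end{corollary}

\begin{proof}
Take $(y_n)$ from Theorem~\ref{thm:main}. (A) If no $(i,\varepsilon)$ with $i\ge1$ is universal, then $C_+\cup C_-\subset\{0\}$, so $\{y_n:n<\omega\}$ is homogeneous in color $0$. (B) A set of type $\eta$ has no largest element, so $y_0<y_n$ for some $n>0$, and $f(y_0,y_n)\in C_+$.
\end{proof}

Section~\ref{sec:sharp} explains the form of the problem by showing that its hypotheses cannot be dropped. Section~\ref{sec:idea} works out the method for two colors and length $\omega+\omega$. One step of the method needs a consequence of Martin's axiom, and Section~\ref{sec:forcing} shows why this axiom may be assumed. Sections~\ref{sec:arrays}--\ref{sec:eta} contain the combinatorial proof.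

\section{Why these hypotheses}\label{sec:sharp}

The two theorems of this section use Corollary~\ref{cor:answer} for their positive parts and are not used in its proof. The first one concerns the set $X$, the directions and the number of colors.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] \emph{(Uncountability.)} Let $\omega+1\le\alpha<\omega_1$ and let $x$ be null-simple of length $\alpha$. For $X\subset\mathbb R$ the following are equivalent: $X$ is uncountable; $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ for all $1\le k<\omega$; $X\to(\eta,\underline x\vee\underline x^*)^2$; $X\to(\underline x)^2_k$ for all $1\le k<\omega$; $X\to(\underline x)^2_2$.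
\item[(b)] \emph{(Both directions.)} For infinite $\alpha$, any $x$ of length $\alpha$ and any $X\subset\mathbb R$, the relation $X\to(\eta,\underline x\vee\underline x^*)^2$ becomes false if in alternative \emph{(b)} of its definition only increasing copies, or only decreasing copies, are allowed.
\item[(c)] \emph{(Finitely many colors.)} There is $f:[\mathbb R]^2\to\omega\setminus\{0\}$ with no homogeneous three-element set.
\end{enumerate}
\end{theorem}

\begin{proof}
(a) If $X$ is uncountable, all four relations hold by Corollary~\ref{cor:answer}. Let $X$ be countable, enumerated without repetition as $a_0,a_1,\dots$. For $m<n$ put $f(a_m,a_n)=1$ if $a_m<a_n$ and $f(a_m,a_n)=0$ otherwise. A set homogeneous in color $1$ is listed in increasing order by the enumeration, so its order type is at most $\omega$; it contains no increasing sequence of length $\omega+1$ and no infinite decreasing sequence. A set homogeneous in color $0$ is listed in decreasing order, so it is finite or of type $\omega^*$; it contains no subset of type $\eta$ and no infinite increasing sequence. Hence $X\to(\eta,\underline x\vee\underline x^*)^2$ and $X\to(\underline x)^2_2$ both fail, and so do the two statements about all $k$,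 which contain them.

(b) Let $\prec$ be a well-ordering of $X$. Put $f=0$ on the pairs on which $<$ and $\prec$ agree and $f=1$ on the others. A set homogeneous in color $0$ is well-ordered by $<$ and so does not have type $\eta$. An infinite increasing sequence homogeneous in color $1$ would be $\prec$-decreasing, which is impossible. This settles the case of increasing copies. With the two colors interchanged, a set homogeneous in color $0$ is reversely well-ordered by $<$ and so does not have type $\eta$, and a set homogeneous in color $1$ is well-ordered by $<$ and so contains no infinite decreasing sequence.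

(c) Let $\mathbb Q=\{r_n:n\ge1\}$ and, for $a<b$, let $f(a,b)$ be the least $n$ with $a<r_n\le b$. If $a<b<c$, no $r_n$ lies in both $(a,b]$ and $(b,c]$, so $f(a,b)\ne f(b,c)$.
\end{proof}

Since the relations hold for two colors and all lengths, and for all numbers of colors and length $\omega$, one expects them to hold in general. For ordinary Ramsey theorems the passage from two colors to $k$ colors is an induction that merges colors, and part (a) shows why it is not available here. To prove $X\to(\underline x)^2_3$, merge colors $1$ and $2$. The two-color relation yields either a copy in color $0$ or a copy of some sequence chosen in advance whose pairs use only colors $1$ and $2$. The set of terms of this copy is countable, so for $\alpha\ge\omega+1$ the two-color relation cannot be applied to it again. Nor can one hope to find an uncountable set on which to continue: for the coloring in part (b) every homogeneous set is well-ordered or reversely well-ordered, hence countable.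

That coloring also explains the role of the enumeration in Theorem~\ref{thm:main}.

\begin{example}\label{ex:wellorder}
Let $X$ be uncountable and let $f=0$ where $<$ and $\prec$ agree, $f=1$ elsewhere. The labels $(0,-)$ and $(1,+)$ admit no infinite copies, so $C_+\subset\{0\}$ and $C_-\subset\{1\}$. For $m<n$ the conclusion of Theorem~\ref{thm:main} then gives $y_m\prec y_n$, whichever of the two points is larger. No set of type $\eta$ is homogeneous; what the theorem produces is a $\prec$-increasing $\omega$-sequence whose terms have type $\eta$ under $<$.
\end{example}

The second theorem concerns the pattern $x$. It shows that, up to distance similarity, null-simple sequences are the only ones for which the problem can have a positive answer. The sequence of length $\omega$ with distances $d_n=1+2^{-n}$ satisfies condition (1) below without being null-simple; it is distance similar to the null-simple sequence with distances $2^{-n}$.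

\begin{theorem}\label{thm:class}
For $1\le\alpha<\omega_1$ and an arbitrary strictly increasing $x$ of length $\alpha$ the following are equivalent.
\begin{enumerate}
\item[(1)] $x$ is simple and for every $i$ only finitely many $j$ satisfy $d_j(x)>d_i(x)$.
\item[(2)] $X\to(\eta,(\underline x\vee\underline x^*)_k)^2$ for all uncountable $X\subset\mathbb R$ and all $1\le k<\omega$.
\item[(3)] $X\to(\underline x)^2_k$ for all uncountable $X\subset\mathbb R$ and all $1\le k<\omega$.
\item[(4)] Every uncountable $X\subset\mathbb R$ contains an increasing or a decreasing copy of $x$.
\end{enumerate}
\end{theorem}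

\begin{proof}
(1)$\Rightarrow$(2),(3). Take the enumeration $i_0,i_1,\dots$ of (D2), put $d'_{i_n}=2^{-n}$ and $x'_\xi=\sum_{\zeta<\xi}d'_\zeta$ for $\xi<\alpha$. Every $\zeta<\xi$ lies in $D_\alpha$, and the sums are at most $2$. For $\xi<\xi'$ we have $x'_{\xi'}-x'_\xi\ge d'_\xi>0$, with equality if $\xi'=\xi+1$. So $x'$ is strictly increasing, null-simple and, by (D2), distance similar to $x$. The sequences $x$ and $x'$ have the same copies, and Corollary~\ref{cor:answer} applies to $x'$.

(2)$\Rightarrow$(4). Take $k=1$ and $f\equiv1$; alternative (a) cannot occur. (3)$\Rightarrow$(4). Take $k=1$.

(4)$\Rightarrow$(1). A basis of $\mathbb R$ as a vector space over $\mathbb Q$ is uncountable, and multiplying each of its elements by a suitable nonzero rational gives an uncountable $X\subset(0,1)$ that is linearly independent over $\mathbb Q$. Let $y$ be a copy of $x$ in $X$. If $d_i(y)=d_j(y)$ with $i<j$, then monotonicity gives $y_{j+1}-y_j-y_{i+1}+y_i=0$. Since $i<i+1\le j<j+1$, the point $y_{j+1}$ occurs only once, so this is a nontrivial relation, which is impossible. Thus $y$ is simple, and by (D1) its distances tend to $0$, so $y$ satisfies (1). Condition (1) is expressed through the relation $d_i<d_j$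 alone, so it passes to $x$.
\end{proof}

\section{The idea: two colors and length $\omega+\omega$}\label{sec:idea}

In this section we forget distances, take two colors, and look for a homogeneous increasing sequence of length $\omega+\omega$. This is the first length at which an infinite homogeneous set has to be joined in the same color to infinitely many further points, and it shows the three main features of the proof. We begin with the tools.

\begin{lemma}\label{lem:three}
If $W\subset\mathbb R$ is uncountable, there are rationals $r<s$ such that $W\cap(-\infty,r)$, $W\cap(r,s)$ and $W\cap(s,\infty)$ are uncountable.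
\end{lemma}

\begin{proof}
Let $O$ be the union of the open intervals with rational endpoints that meet $W$ in a countable set. Then $W\cap O$ is countable, so there are $p_1<p_2<p_3$ in $W\setminus O$, and every neighborhood of $p_i$ meets $W$ in an uncountable set. Choose $r\in(p_1,p_2)$ and $s\in(p_2,p_3)$.
\end{proof}

An \emph{ultrafilter} on a set $S$ is a family of nonempty subsets of $S$ that is closed under supersets and finite intersections and contains $F$ or $S\setminus F$ for each $F\subset S$. If $S$ is partitioned into finitely many pieces, exactly one piece belongs to it. We fix an ultrafilter $\mathcal U$ on $\omega$ that is \emph{nonprincipal}, that is, all its members are infinite.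

We use two principles. For countable families they are proved by diagonalization; for families of size $\aleph_1$ they follow from Martin's axiom (Lemma~\ref{lem:pb}).
\begin{enumerate}
\item[$(\mathfrak p)$] If $\mathcal F$ is a family of at most $\aleph_1$ subsets of $\omega$ all of whose finite intersections are infinite, there is an infinite $N\subset\omega$ with $N\setminus F$ finite for all $F\in\mathcal F$.
\item[$(\mathfrak b)$] If $N\subset\omega$ is infinite and $\mathcal G$ is a family of at most $\aleph_1$ functions from $N$ to $\omega$, there is $h:N\to\omega$ such that each $g\in\mathcal G$ satisfies $g(n)\le h(n)$ for all but finitely many $n$.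
\end{enumerate}
Note that $(\mathfrak p)$ applies to any family of at most $\aleph_1$ members of $\mathcal U$.

\begin{proposition}\label{prop:warm}
Assume $(\mathfrak p)$ and $(\mathfrak b)$. Let $X\subset\mathbb R$ have cardinality $\aleph_1$ and let $f:[X]^2\to\{0,1\}$. Then $X$ contains a homogeneous increasing sequence of length $\omega+\omega$.
\end{proposition}

\begin{proof}
A \emph{$j$-sequence} is an increasing $\omega$-sequence in $X$ homogeneous in color $j$. A set $A$ is \emph{$j$-joined} to a set $W$ if $\sup A<\inf W$ and $f(a,w)=j$ for all $a\in A$, $w\in W$.

\emph{Step 1: a color that occurs everywhere.} Every uncountable $W\subset X$ contains an increasing $\omega$-sequence (take $r<s$ from Lemma~\ref{lem:three}, pick a term below $r$, and continue in $W\cap(s,\infty)$), hence by Ramsey's theorem a $0$-sequence or a $1$-sequence. If every uncountable $W\subset X$ contains a $0$-sequence, put $Z=X$. Otherwise let $Z$ be an uncountable set without $0$-sequences and interchange the names of the colors. In both cases every uncountable $W\subset Z$ contains a $0$-sequence.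

\emph{Step 2: win or be blocked.} If a $0$-sequence $A\subset Z$ is $0$-joined to an uncountable $W\subset Z$, then $A$ followed by a $0$-sequence in $W$ is as required. So assume:
\begin{enumerate}
\item[$(*)$] no $0$-sequence in $Z$ is $0$-joined to an uncountable subset of $Z$.
\end{enumerate}

\emph{Step 3: thinning a sequence.} Let $W\subset Z$ be uncountable, take $r<s$ from Lemma~\ref{lem:three}, and let $a_0<a_1<\cdots$ be a $0$-sequence in $W\cap(-\infty,r)$. Each $z\in W\cap(s,\infty)$ splits $\omega$ into two sets according to the color $f(a_m,z)$, and one of them is in $\mathcal U$. So there are a color $j$ and an uncountable $R\subset W\cap(s,\infty)$ with $F_z=\{m:f(a_m,z)=j\}\in\mathcal U$ for $z\in R$. By $(\mathfrak p)$ there is an infinite $M$ with $M\setminus F_z$ finite for all $z\in R$. For each $z$ some $p$ satisfies $\{m\in M:m\ge p\}\subset F_z$, and one $p$ serves all $z$ in an uncountable $W'\subset R$. The subsequence $\{a_m:m\in M,\ m\ge p\}$ is a $0$-sequence $j$-joined to $W'$, so $j=1$ by $(*)$.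

Iterating from $W_0=W$, we obtain $0$-sequences $A_n\subset W_n$ and uncountable $W_{n+1}\subset W_n$ with $A_n$ $1$-joined to $W_{n+1}$. The rows $A_0,A_1,\dots$ increase, pairs inside a row have color $0$, and pairs between different rows have color $1$. One point from each row gives a $1$-sequence, so every uncountable $W\subset Z$ also contains a $1$-sequence.

\emph{Step 4: thinning an array.} It remains to find a $1$-sequence that is $1$-joined to an uncountable set. If we pick one point from each row and thin as in Step 3, the resulting color may be $0$, and $(*)$ says nothing about $1$-sequences. So we keep the rows and thin the whole array. Take $r<s$ for $Z$, and rows $A_n=\{a_{n,0}<a_{n,1}<\cdots\}$ as in Step 3 inside $Z\cap(-\infty,r)$. For $z\in Z\cap(s,\infty)$, classify the rows $n$ by the color $j$ for which $\{m:f(a_{n,m},z)=j\}\in\mathcal U$. There are a color $j$ and an uncountable $R\subset Z\cap(s,\infty)$ such that, with $F_{z,n}=\{m:f(a_{n,m},z)=j\}$, the set $N_z=\{n:F_{z,n}\in\mathcal U\}$ is in $\mathcal U$ for all $z\in R$. By $(\mathfrak p)$ take an infinite $N$ with $N\setminus N_z$ finite for all $z\in R$, and for each $n\in N$ an infinite $M_n$ with $M_n\setminus F_{z,n}$ finite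 whenever $n\in N_z$. For $n\in N\cap N_z$ let $g_z(n)$ be the least $g$ with $\{m\in M_n:m\ge g\}\subset F_{z,n}$, and let $g_z(n)=0$ for the other $n\in N$. Take $h$ from $(\mathfrak b)$ and put $A'_n=\{a_{n,m}:m\in M_n,\ m\ge h(n)\}$. For each $z\in R$ there is $p$ such that all $n\in N$ with $n\ge p$ satisfy $n\in N_z$ and $g_z(n)\le h(n)$; one $p$ serves all $z$ in an uncountable $W\subset R$. Then the union of the rows $A'_n$ with $n\in N$, $n\ge p$ is $j$-joined to $W$. Each such row is a $0$-sequence, so $j=1$ by $(*)$. One point from each of these rows, followed by a $1$-sequence in $W$, gives the required sequence.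
\end{proof}

Three features carry over. First, failure to extend in one color yields the information $(*)$, which excludes that color from then on. Second, this information concerns infinite objects, so these objects must be kept as building blocks and only ever thinned, never reduced to points before the end. With more colors and longer sequences this leads to arrays of every countable rank. Third, the thinning is the one step that is not available in ZFC.

\begin{remark}\label{rem:ch}
Under the continuum hypothesis the thinning in Step 3 can fail. Enumerate the infinite subsets of $\omega$ as $\langle N_\xi:\xi<\omega_1\rangle$. For $\zeta<\omega_1$ choose $G_\zeta\subset\omega$ such that $G_\zeta$ and its complement both meet every $N_\xi$ with $\xi<\zeta$: go through these countably many sets and take two unused elements from each, one for $G_\zeta$ and one for the complement. If $f(a_m,z_\zeta)=0$ exactly when $m\in G_\zeta$, then $\{a_m:m\in N_\xi\}$ is joined in a single color to $z_\zeta$ only if $\zeta\le\xi$. So no infinite subsequence is joined in one color to uncountably many $z_\zeta$.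
\end{remark}

\section{Reduction to Martin's axiom}\label{sec:forcing}

The objects in Theorem~\ref{thm:main}, both the copies and the sequence $(y_n)$, are countable and are specified by conditions on finitely many terms at a time. The existence of such objects is not affected by passing to a larger universe of sets. We may therefore argue in a universe where $(\mathfrak p)$ and $(\mathfrak b)$ hold.

We recall the standard notions. In a partial order, two elements are \emph{compatible} if they have a common lower bound; the order is \emph{ccc} if every set of pairwise incompatible elements is countable. A subset $E$ is \emph{dense} if below every element there is an element of $E$. A \emph{filter} is an upward closed subset $H$ in which any two elements have a common lower bound in $H$. The axiom $MA_{\aleph_1}$ states that for every ccc partial order and every family of at most $\aleph_1$ dense subsets there is a filter meeting all of them.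

\begin{lemma}\label{lem:pb}
$MA_{\aleph_1}$ implies $(\mathfrak p)$ and $(\mathfrak b)$.
\end{lemma}

\begin{proof}
$(\mathfrak p)$ Consider pairs $(s,A)$ with $s\subset\omega$ and $A\subset\mathcal F$ finite, where $(t,A')\le(s,A)$ if $t\supset s$, $A'\supset A$ and $t\setminus s\subset\bigcap A$ (with $\bigcap\emptyset=\omega$). Two pairs $(s,A)$, $(s,A')$ have the lower bound $(s,A\cup A')$, and there are countably many $s$, so the order is ccc. For $F\in\mathcal F$ the set of pairs with $F\in A$ is dense, and for $n<\omega$ the set of pairs in which $s$ has at least $n$ elements is dense because $\bigcap A$ is infinite. Let $H$ be a filter meeting these sets and let $N$ be the union of the first coordinates of its elements. Then $N$ is infinite. If $(s,A)\in H$ and $F\in A$, then any $(s',A')\in H$ has a common lower bound $(t,A'')$ with $(s,A)$, so $s'\setminus s\subset t\setminus s\subset F$. Hence $N\setminus F\subset s$.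

$(\mathfrak b)$ We may take $N=\omega$. Consider pairs $(s,A)$ with $s:n\to\omega$ for some $n<\omega$ and $A\subset\mathcal G$ finite, where $(t,A')\le(s,A)$ if $t\supset s$, $A'\supset A$ and $t(i)\ge g(i)$ for all $i\in\operatorname{dom}t\setminus\operatorname{dom}s$ and $g\in A$. The order is ccc for the same reason. The set of pairs with $g\in A$ is dense, and so is the set of pairs with $i\in\operatorname{dom}s$ (extend $s$ by the maximum of the functions in $A$). For a filter $H$ meeting these sets, the union $h$ of the first coordinates is a function on $\omega$. Let $(s,A)\in H$, $g\in A$ and $i\notin\operatorname{dom}s$. Take $(s',A')\in H$ with $i\in\operatorname{dom}s'$ and a common lower bound $(t,A'')$; then $h(i)=s'(i)=t(i)\ge g(i)$.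
\end{proof}

From the theory of forcing we use the following. By the Solovay--Tennenbaum theorem, every model $V$ of ZFC has a ccc forcing extension $V[G]$ satisfying $MA_{\aleph_1}$. The extension is a model of ZFC that contains $V$ and has the same ordinals. Since the forcing is ccc, $\omega_1^{V[G]}=\omega_1^V$, so a set that is uncountable in $V$ remains uncountable. A finite sequence of elements of a set $X\in V$ belongs to $V$, and order, distances and colors of points of $X$ are the same in both models. (As usual, speaking of an extension of the universe abbreviates an argument with the forcing relation, or over a countable transitive ground model.)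

A \emph{tree} is a set $T$ of finite sequences closed under initial segments; an \emph{infinite branch} is an $\omega$-sequence all of whose finite initial segments are in $T$.

\begin{lemma}\label{lem:branch}
If a tree $T\in V$ has an infinite branch in $V[G]$, it has one in $V$.
\end{lemma}

\begin{proof}
Suppose $T$ has no infinite branch in $V$. Then in $V$ every nonempty subset of $T$ has an element with no proper extension in that subset, since otherwise repeated extension would give a branch. So one can define by recursion the ordinal $\operatorname{rk}(s)=\sup\{\operatorname{rk}(t)+1:t\in T\text{ properly extends }s\}$. The function $\operatorname{rk}$ lies in $V[G]$ and strictly decreases along proper extensions, so an infinite branch in $V[G]$ would give an infinite decreasing sequence of ordinals.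
\end{proof}

The extension contains new patterns $x$, and we shall also shrink $X$, so the meaning of ``universal'' may change. We therefore fix in $V$ one witness for each non-universal label and work only with these witnesses. Let $(q_n)_{n<\omega}$ be an enumeration of $\mathbb Q$ without repetition. The combinatorial core is the following statement, proved in Sections~\ref{sec:arrays}--\ref{sec:eta}.

\begin{proposition}\label{prop:core}
Assume $(\mathfrak p)$ and $(\mathfrak b)$. Let $X\subset\mathbb R$ be bounded of cardinality $\aleph_1$, $C$ finite and $f:[X]^2\to C$. Let $L$ be a set of labels, and for each $c\in L$ let $x_c$ be a null-simple sequence of length $\alpha_c$, $2\le\alpha_c<\omega_1$, that has no $c$-copy in $X$. Then there are $y_n\in X$ such that $q_n\mapsto y_n$ is strictly order preserving and $\lambda(y_m,y_n)\notin L$ for all $m<n$.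
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:core}]
Let $X,C,f$ and $(q_n)$ be given in $V$. In $V$, let $L$ be the set of non-universal labels and for $c\in L$ fix a null-simple $x_c$ of length $\alpha_c<\omega_1$ with no $c$-copy in $X$. Sequences of length at most $1$ have $c$-copies, so $\alpha_c\ge2$. Let $V[G]$ satisfy $MA_{\aleph_1}$. In $V[G]$ the sequence $x_c$ is still null-simple, since the sets $\{i:d_i(x_c)\ge1/p\}$ for integers $p\ge1$ are the same finite sets.

We claim that $x_c$ has no $c$-copy in $X$ in $V[G]$. If $\alpha_c$ is finite, a $c$-copy is a finite sequence from $X$ and would lie in $V$. Otherwise fix in $V$ a bijection $e:\omega\to\alpha_c$. Let $T_c\in V$ consist of all finite sequences $(s_0,\dots,s_{n-1})$ of distinct points of $X$ such that the partial assignment $y_{e(i)}=s_i$ $(i<n)$ satisfies $\lambda(y_\xi,y_\zeta)=c$ for $\xi<\zeta$ in its domain, and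
\[
|y_{\xi+1}-y_\xi|<|y_{\zeta+1}-y_\zeta|\iff d_\xi(x_c)<d_\zeta(x_c)
\]
whenever $\xi,\xi+1,\zeta,\zeta+1$ are all in its domain. This is a tree. Each requirement on a $c$-copy involves at most four indices, so in either model the infinite branches of $T_c$ correspond exactly to the $c$-copies of $x_c$. The claim follows from Lemma~\ref{lem:branch}.

In $V[G]$ the set $X$ is uncountable, so some $X\cap[-n,n]$ is uncountable and has a subset $X_0$ of cardinality $\aleph_1$. By Lemma~\ref{lem:pb}, Proposition~\ref{prop:core} applies in $V[G]$ to $X_0$, the restriction of $f$, $L$ and the $x_c$. The resulting sequence is an infinite branch of the tree $T\in V$ of all $(y_0,\dots,y_{n-1})$ from $X$ such that $q_i\mapsto y_i$ is strictly order preserving and $\lambda(y_m,y_i)\notin L$ for $m<i<n$. By Lemma~\ref{lem:branch}, $T$ has an infinite branch in $V$. Its terms form a set of type $\eta$, and labels outside $L$ are universal.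
\end{proof}

For the rest of the paper $(\mathfrak p)$ and $(\mathfrak b)$ hold, and $X,C,f,L,x_c,\alpha_c$ are as in Proposition~\ref{prop:core}.

\section{Arrays and the thinning lemma}\label{sec:arrays}

We generalize the sequences and the arrays of rows from Section~\ref{sec:idea}.

\begin{definition}
\emph{Arrays} $B$ and their \emph{supports} $|B|\subset X$ are defined inductively.
\begin{itemize}
\item Each $a\in X$ gives an \emph{atom}, with support $\{a\}$.
\item If $B_n$ $(n<\omega)$ are arrays and either $\sup|B_n|<\inf|B_{n+1}|$ for all $n$ (\emph{increasing}) or $\inf|B_n|>\sup|B_{n+1}|$ for all $n$ (\emph{decreasing}), then $B=(B_n)_{n<\omega}$ is an array with \emph{blocks} $B_n$ and support $|B|=\bigcup_n|B_n|$.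
\end{itemize}
The relation $B'\le B$ ($B'$ is a \emph{subarray} of $B$) is also defined inductively. If one of $B',B$ is an atom, $B'\le B$ means $B'=B$. Otherwise $(B'_k)\le(B_n)$ means that there are $n_0<n_1<\cdots$ with $B'_k\le B_{n_k}$ for all $k$.
\end{definition}

A property holds for all arrays once it holds for atoms and passes from the blocks $B_n$ to $(B_n)$. In this way, supports are nonempty and countable. In an increasing array $\sup|B_m|<\inf|B_n|$ for all $m<n$, and symmetrically in a decreasing one. The direction may change from level to level, for example in an increasing array of decreasing sequences of atoms; this is needed because labels of both signs will be treated one after another. A subarray keeps infinitely many blocks at every level. We note: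
\begin{enumerate}
\item[(S1)] $B\le B$, and $B'\le B$ implies $|B'|\subset|B|$. Both follow by induction on $B$.
\item[(S2)] If $B=(B_n)$ is an array, $n_0<n_1<\cdots$ and $B'_k\le B_{n_k}$, then $(B'_k)$ is an array of the same direction, and a subarray of $B$. For increasing $B$, (S1) gives $\sup|B'_k|\le\sup|B_{n_k}|<\inf|B_{n_{k+1}}|\le\inf|B'_{k+1}|$; for decreasing $B$ interchange $\sup$ and $\inf$ and reverse the inequalities.
\end{enumerate}

Each array $B$ carries an ultrafilter $\mathcal U_B$ on $|B|$. For an atom with support $\{a\}$ let $\mathcal U_B=\{\{a\}\}$. For $B=(B_n)$ and $F\subset|B|$ let $N(F)=\{n:F\cap|B_n|\in\mathcal U_{B_n}\}$, and let $F\in\mathcal U_B$ if $N(F)\in\mathcal U$. This is an ultrafilter because $N(\emptyset)=\emptyset$, $N(F\cap F')=N(F)\cap N(F')$, $N(|B|\setminus F)=\omega\setminus N(F)$, and $F\subset F'$ implies $N(F)\subset N(F')$.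

What we need is a subarray whose support lies in uncountably many of $\aleph_1$ given members of $\mathcal U_B$. This statement does not survive an induction, because the uncountable subfamilies chosen for infinitely many blocks may have nothing in common. The right inductive statement serves every member of the family, by countably many subarrays.

\begin{lemma}[Thinning]\label{lem:thin}
Let $B$ be an array and let $F_z\in\mathcal U_B$ for $z$ in an index set $I$ of cardinality at most $\aleph_1$. There are $B^m\le B$ $(m<\omega)$ with $|B^0|\supset|B^1|\supset\cdots$ such that for each $z\in I$ some $m$ satisfies $|B^m|\subset F_z$.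
\end{lemma}

\begin{proof}
Induction on $B$. For an atom take $B^m=B$. Let $B=(B_n)$ and $N_z=N(F_z)\in\mathcal U$. By $(\mathfrak p)$ there is an infinite $N\subset\omega$ with $N\setminus N_z$ finite for all $z$. For $n\in N$ apply the induction hypothesis to $B_n$ and the sets $F_z\cap|B_n|$ for those $z$ with $n\in N_z$. This gives $B_n^m\le B_n$ $(m<\omega)$ with decreasing supports. For $n\in N\cap N_z$ let $g_z(n)$ be the least $m$ with $|B_n^m|\subset F_z$, and let $g_z(n)=0$ for the other $n\in N$. By $(\mathfrak b)$ there is $h:N\to\omega$ with $g_z(n)\le h(n)$ for all but finitely many $n$, for each $z$. Let $B^m$ be the array whose blocks are the $B_n^{h(n)}$ with $n\in N$, $n\ge m$, in increasing order of $n$. By (S2), $B^m\le B$, and the supports decrease. Given $z$, choose $m$ so large that every $n\in N$ with $n\ge m$ satisfies $n\in N_z$ and $g_z(n)\le h(n)$. For such $n$ we have $|B_n^{h(n)}|\subset|B_n^{g_z(n)}|\subset F_z$, so $|B^m|\subset F_z$.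
\end{proof}

\section{Ranked arrays and a dichotomy}\label{sec:rank}

In Section~\ref{sec:idea} the $0$-sequences were the building blocks. They had two properties: thinning a $0$-sequence gives a $0$-sequence, and every uncountable subset of $Z$ contains one. We name these properties, and the relation of being joined.

\begin{definition}
Let $\mathcal S$ be a class of arrays, $Z\subset X$ uncountable and $c=(j,\varepsilon)$ a label.
\begin{itemize}
\item $\mathcal S$ is \emph{closed} if $B'\le B\in\mathcal S$ implies $B'\in\mathcal S$.
\item $\mathcal S$ is \emph{dense in $Z$} if every uncountable $W\subset Z$ contains $|B|$ for some $B\in\mathcal S$. Then $\mathcal S$ is also dense in every uncountable subset of $Z$.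
\item $(\mathcal S,Z)$ is a \emph{dense pair} if $\mathcal S$ is closed and dense in $Z$.
\item An array $B$ is \emph{$c$-connected} to $W\subset X$ if $f(b,w)=j$ for all $b\in|B|$, $w\in W$, and $\sup|B|<\inf W$ in case $\varepsilon=+$, $\sup W<\inf|B|$ in case $\varepsilon=-$.
\item $c$ is \emph{blocked} for $(\mathcal S,Z)$ if no $B\in\mathcal S$ with $|B|\subset Z$ is $c$-connected to an uncountable $W\subset Z$.
\end{itemize}
\end{definition}

To obtain $c$-copies of long sequences we stack members of $\mathcal S$ in label $c$, then stack the results, and so on through the countable ordinals.

\begin{definition}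
Let $\mathcal S$ be closed and $c=(j,\varepsilon)$. Put $\mathcal S_c^0=\mathcal S$. For $0<\rho<\omega_1$ let $\mathcal S_c^\rho$ be the class of arrays $B=(B_n)$, increasing if $\varepsilon=+$ and decreasing if $\varepsilon=-$, such that
\begin{enumerate}
\item[(R1)] $f(a,b)=j$ for $a\in|B_m|$, $b\in|B_n|$, $m\ne n$;
\item[(R2)] each $B_n$ lies in $\mathcal S_c^\tau$ for some $\tau<\rho$;
\item[(R3)] for each $\sigma<\rho$, all but finitely many $B_n$ lie in $\mathcal S_c^\tau$ for some $\tau$ with $\sigma\le\tau<\rho$.
\end{enumerate}
\end{definition}

For $\rho=\sigma+1$, (R3) says that almost all blocks are in $\mathcal S_c^\sigma$; for limit $\rho$ it says that the levels of the blocks tend to $\rho$. If $\mathcal S$ is the class of atoms, then $\mathcal S_{(0,+)}^1$ consists of the $0$-sequences, and the arrays of Step 3 in Section~\ref{sec:idea} belong to $(\mathcal S_{(0,+)}^1)_{(1,+)}^1$. Nothing is required of the colors inside the members of $\mathcal S$ at the bottom.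

\begin{lemma}\label{lem:closed}
Let $\mathcal S$ be closed, $c$ a label and $\rho<\omega_1$.
\begin{enumerate}
\item[(a)] $\mathcal S_c^\rho$ is closed. In particular, if $\rho>0$ and $(B_n)\in\mathcal S_c^\rho$, then every tail $(B_m)_{m>n}$ is in $\mathcal S_c^\rho$.
\item[(b)] For each $B\in\mathcal S_c^\rho$ there is $A\in\mathcal S$ with $|A|\subset|B|$.
\end{enumerate}
\end{lemma}

\begin{proof}
Induction on $\rho$; for $\rho=0$ there is nothing to prove. Let $\rho>0$ and $B=(B_n)\in\mathcal S_c^\rho$.

(a) Let $B'\le B$, so $B'=(B'_k)$ with $B'_k\le B_{n_k}$ and $n_0<n_1<\cdots$. By (S2), $B'$ has the direction of $B$. Clause (R1) holds because $|B'_k|\subset|B_{n_k}|$ and the $n_k$ are distinct. If $B_{n_k}\in\mathcal S_c^\tau$ with $\tau<\rho$, then $B'_k\in\mathcal S_c^\tau$ by the induction hypothesis. This gives (R2), and also (R3) since finitely many exceptional $n$ account for finitely many $k$. Tails are subarrays by (S1) and (S2).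

(b) By (R2), $B_0\in\mathcal S_c^\tau$ for some $\tau<\rho$; apply the induction hypothesis to $B_0$.
\end{proof}

The next lemma is the general form of ``win or be blocked''. Either the stacking continues through all countable levels, or it stops at some level on some uncountable set, and there $c$ is blocked.

\begin{lemma}[Dichotomy]\label{lem:dich}
Let $(\mathcal S,Z)$ be a dense pair and $c$ a label. Then one of the following holds.
\begin{enumerate}
\item[(i)] $\mathcal S_c^\rho$ is dense in $Z$ for every $\rho<\omega_1$.
\item[(ii)] There are $\rho<\omega_1$ and an uncountable $Z'\subset Z$ such that $(\mathcal S_c^\rho,Z')$ is a dense pair for which $c$ is blocked.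
\end{enumerate}
\end{lemma}

\begin{proof}
Assume that (ii) fails; we prove (i) by induction on $\rho$. The case $\rho=0$ is the hypothesis. Let $\rho>0$ and let $W\subset Z$ be uncountable. Choose $\rho_n<\rho$ such that for each $\sigma<\rho$ all but finitely many $n$ have $\rho_n\ge\sigma$: a constant sequence if $\rho$ is a successor, an increasing cofinal one if $\rho$ is a limit, which exists as $\rho$ is countable. Put $W_0=W$. Given an uncountable $W_n\subset W$, the pair $(\mathcal S_c^{\rho_n},W_n)$ is dense by the induction hypothesis and Lemma~\ref{lem:closed}(a). Since (ii) fails, $c$ is not blocked for it: there are $B_n\in\mathcal S_c^{\rho_n}$ with $|B_n|\subset W_n$ and an uncountable $W_{n+1}\subset W_n$ to which $B_n$ is $c$-connected. For $m<n$ we have $|B_n|\subset W_{m+1}$, so $f=j$ between $|B_m|$ and $|B_n|$, and $\sup|B_m|<\inf W_{m+1}\le\inf|B_n|$ if $\varepsilon=+$, while $\sup|B_n|\le\sup W_{m+1}<\inf|B_m|$ if $\varepsilon=-$. Thus $(B_n)$ is an array of the right direction satisfying (R1); (R2) and (R3) hold by the choice of $\rho_n$. Its support lies in $W$.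
\end{proof}

\section{Copying a distance pattern}\label{sec:copy}

We show that alternative (i) of the dichotomy produces $c$-copies of all null-simple sequences. By Example~\ref{ex:geometric}, a single convergent sequence need not contain an increasing copy of $(0,1,3)$. An array $B=(B_n)\in\mathcal S^2_{(j,+)}$ over the class $\mathcal S$ of atoms does. Decide the largest distance first. Take a block $B_n$ that is an increasing sequence of points, reserve it for $y_0,y_1$, and reserve the later blocks for $y_2$. Whatever is chosen afterwards, $y_2-y_1\ge\delta=\inf|B_{n+1}|-\sup|B_n|>0$. The sequence $B_n$ converges, so it has two terms $y_0<y_1$ at distance less than $\delta$. The general proof repeats this move, cutting the index set $\alpha$ at one place at a time, in the order of decreasing distances, and keeping for each piece an array of sufficiently high level.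

\begin{lemma}\label{lem:copy}
Let $\mathcal S$ be closed, $c=(j,\varepsilon)$, $2\le\alpha<\omega_1$, and $B\in\mathcal S_c^\alpha$. Every null-simple $x$ of length $\alpha$ has a $c$-copy with all terms in $|B|$.
\end{lemma}

\begin{proof}
The reflection $a\mapsto-a$ preserves distances, reverses the directions of arrays and of copies, and preserves the subarray relation. Applying it to $X$, $f$, $\mathcal S$ and $B$ if necessary, we may assume $\varepsilon=+$. For ordinals $\beta<\beta'\le\alpha$ let $[\beta,\beta')=\{\xi:\beta\le\xi<\beta'\}$. An array $v$ \emph{fits} such an interval $I$ if $v\in\mathcal S_c^\rho$ for some $\rho\ge\operatorname{tp}(I)$, where $\operatorname{tp}(I)$ is the order type of $I$.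

\emph{Splitting.} Let $v$ fit $I=[\beta,\beta')$, let $\beta<\gamma<\beta'$ and $0<\delta\le\infty$. Then there are $v'$ fitting $I'=[\beta,\gamma)$ and $v''$ fitting $I''=[\gamma,\beta')$ such that $|v'|\cup|v''|\subset|v|$, $\sup|v'|<\inf|v''|$, $f=j$ between $|v'|$ and $|v''|$, and $\operatorname{diam}(|v'|\cup|v''|)<\delta$.

To see this, let $v\in\mathcal S_c^\rho$ with $\rho\ge\operatorname{tp}(I)\ge2$, so that $v=(B_n)$ is increasing. A proper initial segment of a well-ordered set has smaller type, so $\operatorname{tp}(I')<\operatorname{tp}(I)\le\rho$, and by (R3) all but finitely many $B_n$ fit $I'$. The numbers $\inf|B_n|$ increase and, as $X$ is bounded, converge to a real $\ell$. Since $\sup|B_n|<\inf|B_{n+1}|\le\ell$, the set $\bigcup_{m\ge n}|B_m|$ has diameter at most $\ell-\inf|B_n|$, which tends to $0$. Choose $n$ such that $B_n$ fits $I'$ and this diameter is less than $\delta$. Put $v'=B_n$ and $v''=(B_m)_{m>n}$. By Lemma~\ref{lem:closed}(a), $v''\in\mathcal S_c^\rho$, and $\rho\ge\operatorname{tp}(I)\ge\operatorname{tp}(I'')$. Finally $\sup|v'|<\inf|B_{n+1}|=\inf|v''|$, and the colors are right by (R1).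

\emph{The order of the cuts.} Let $i_0,i_1,\dots$ be the enumeration of $D_\alpha$ from (D2); this is where null-simplicity is used. The ordinals $\gamma$ with $0<\gamma<\alpha$ are the successors $i_n+1$ and the limit ordinals below $\alpha$. List them without repetition as $\gamma_0,\gamma_1,\dots$, in a list that is finite or of type $\omega$, so that $i_0+1,i_1+1,\dots$ appear in this order. If $\alpha$ is finite there are no limit ordinals; otherwise enumerate the countably many limit ordinals and insert the $n$-th one, if it exists, right after $i_n+1$.

\emph{The construction.} Let $\mathcal I_t$ be the partition of $\alpha$ into the intervals $[\beta,\beta')$ with $\beta<\beta'$ consecutive elements of $\{0,\alpha\}\cup\{\gamma_u:u<t\}$. We choose arrays $v_I$ fitting $I$ for $I\in\mathcal I_t$ such that for $I<J$ in $\mathcal I_t$ we have $\sup|v_I|<\inf|v_J|$ and $f=j$ between $|v_I|$ and $|v_J|$, together with numbers $\infty=\delta_{-1}>\delta_0>\delta_1>\cdots>0$. Start with $\mathcal I_0=\{[0,\alpha)\}$ and the array $B$. At stage $t$, let $I=[\beta,\beta')\in\mathcal I_t$ contain $\gamma_t$. Since $\gamma_t\ne0$ and $\gamma_t$ has not been listed before, $\beta<\gamma_t$. Split $v_I$ at $\gamma_t$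 with $\delta=\delta_{t-1}$, obtaining $v_{I'}$ and $v_{I''}$, keep all other arrays, and put
\[
\delta_t=\inf|v_{I''}|-\sup|v_{I'}|,\qquad\text{so that}\quad 0<\delta_t\le\operatorname{diam}(|v_{I'}|\cup|v_{I''}|)<\delta_{t-1}.
\]
The conditions between different intervals persist because new supports are contained in old ones. For the same reason $|v_J|\subset|v_I|$ whenever $J\subset I$ and $J$ appears later than $I$.

\emph{The copy.} For $\xi<\alpha$, each of $\xi$ and $\xi+1$ is $0$, $\alpha$ or some $\gamma_u$. So $\{\xi\}=[\xi,\xi+1)$ belongs to $\mathcal I_t$ from some stage on, and its array is never changed afterwards. Pick $y_\xi\in|v_{\{\xi\}}|\subset|B|$. For $\xi<\zeta$, looking at a stage where both singletons are present, we get $y_\xi<y_\zeta$ and $f(y_\xi,y_\zeta)=j$. Suppose $\gamma_t=i+1$, with $I',I''$ as at stage $t$. Then $\beta\le i<\gamma_t$, so $i\in I'$ and $i+1\in I''$, whence $y_i\in|v_{I'}|$, $y_{i+1}\in|v_{I''}|$ and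
\[
\delta_t\le d_i(y)<\delta_{t-1}.
\]
If $m<n$, then $i_m+1=\gamma_u$ and $i_n+1=\gamma_t$ with $u<t$, so $d_{i_n}(y)<\delta_{t-1}\le\delta_u\le d_{i_m}(y)$. By (D2), $y$ is distance similar to $x$.
\end{proof}

The strict inequality between supremum and infimum in the definition of arrays is what makes $\delta_t$ positive. It gives a lower bound for a distance before its two endpoints are chosen.

\section{Blocking all labels in $L$}\label{sec:block}

For $c\in L$ alternative (i) of the dichotomy is impossible, so $c$ can be blocked. The point is that blocking a new label does not unblock the old ones, because the new arrays are built from the old ones. This is the role of Lemma~\ref{lem:closed}(b), and it is the general form of Step 4 in Section~\ref{sec:idea}.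

\begin{lemma}\label{lem:block}
There is a dense pair $(\mathcal S,Z)$ for which every label in $L$ is blocked.
\end{lemma}

\begin{proof}
The class of atoms is closed and dense in $X$, so dense pairs exist. Since $L$ is finite, we can choose a dense pair $(\mathcal S,Z)$ blocking the largest possible number of labels from $L$. Suppose $c\in L$ is not blocked, and apply Lemma~\ref{lem:dich}. In case (i) the class $\mathcal S_c^{\alpha_c}$ is nonempty, and Lemma~\ref{lem:copy} gives a $c$-copy of $x_c$ in $X$, contrary to the hypothesis. So there is a dense pair $(\mathcal S',Z')$ with $\mathcal S'=\mathcal S_c^\rho$ and $Z'\subset Z$ for which $c$ is blocked. Let $c'$ be a label that is not blocked for $(\mathcal S',Z')$: some $B\in\mathcal S'$ with $|B|\subset Z'$ is $c'$-connected to an uncountable $W\subset Z'$. Take $A\in\mathcal S$ with $|A|\subset|B|$. Then $|A|\subset Z$ and $A$ is $c'$-connected to $W\subset Z$, so $c'$ is not blocked for $(\mathcal S,Z)$. Hence $(\mathcal S',Z')$ blocks $c$ and every label blocked for $(\mathcal S,Z)$, contradicting maximality.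
\end{proof}

Fix $(\mathcal S,Z)$ as in Lemma~\ref{lem:block}. Being blocked is a statement about all points of an array. The thinning lemma turns it into a statement about most points, in the sense of $\mathcal U_B$. For an array $B$ and $z\in X\setminus|B|$, the sets $\{b\in|B|:\lambda(b,z)=c\}$ partition $|B|$ into finitely many pieces, because $C$ is finite. Let $\lambda(B,z)$ be the label $c$ whose piece is in $\mathcal U_B$.

\begin{lemma}\label{lem:limit}
Let $B\in\mathcal S$ with $|B|\subset Z$. Then $\lambda(B,z)\notin L$ for all but countably many $z\in Z\setminus[\inf|B|,\sup|B|]$.
\end{lemma}

\begin{proof}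
Otherwise there are $c=(j,\varepsilon)\in L$ and an uncountable $Z_1\subset Z\setminus[\inf|B|,\sup|B|]$ with $\lambda(B,z)=c$ for $z\in Z_1$. For $z>\sup|B|$ all labels $\lambda(b,z)$ have sign $+$, and for $z<\inf|B|$ all have sign $-$. So $Z_1\subset(\sup|B|,\infty)$ if $\varepsilon=+$ and $Z_1\subset(-\infty,\inf|B|)$ if $\varepsilon=-$. Since $X$ has cardinality $\aleph_1$, Lemma~\ref{lem:thin} applies to the sets $F_z=\{b\in|B|:\lambda(b,z)=c\}$, $z\in Z_1$. For some $m$ the set $Z_2=\{z\in Z_1:|B^m|\subset F_z\}$ is uncountable. If $\varepsilon=+$, some rational $r>\sup|B|$ has $W=Z_2\cap(r,\infty)$ uncountable, since these sets cover $Z_2$; if $\varepsilon=-$, take $r<\inf|B|$ and $W=Z_2\cap(-\infty,r)$. Then $B^m$ is $c$-connected to $W\subset Z$, $|B^m|\subset Z$, and $B^m\in\mathcal S$ because $\mathcal S$ is closed. So $c$ is not blocked, a contradiction.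
\end{proof}

\begin{remark}
This already shows that some label $(j,+)$ is outside $L$, which is all that part (B) of Corollary~\ref{cor:answer} needs: take $r<s$ for $Z$ from Lemma~\ref{lem:three}, $B\in\mathcal S$ with $|B|\subset Z\cap(-\infty,r)$, and $z\in Z\cap(s,\infty)$ with $\lambda(B,z)\notin L$.
\end{remark}

\section{The set of type $\eta$}\label{sec:eta}

We choose $y_0,y_1,\dots$ one at a time, keeping in each gap between the chosen points an uncountable reservoir of candidates that are seen from all chosen points with labels outside $L$. The difficulty is that the next point has to keep all reservoirs uncountable at once. For a single reservoir, counting finds a suitable point in $|B|$; a point that is suitable for all of them is found by intersecting finitely many members of $\mathcal U_B$.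

\begin{proof}[Proof of Proposition~\ref{prop:core}]
Let $(\mathcal S,Z)$ be as in Section~\ref{sec:block}. Before step $n$ we have $y_0,\dots,y_{n-1}\in Z$ such that $q_i\mapsto y_i$ is strictly order preserving and $\lambda(y_m,y_i)\notin L$ for $m<i<n$. Moreover, for each of the $n+1$ \emph{gaps} $g$, the components of $\mathbb R\setminus\{y_0,\dots,y_{n-1}\}$, we have an uncountable $W_g\subset Z\cap g$ with
\[
\lambda(y_i,w)\notin L\qquad\text{for all } i<n,\ w\in W_g .
\]
For $n=0$ the only gap is $\mathbb R$, and $W_{\mathbb R}=Z$.

\emph{Step $n$.} Let $g$ be the gap whose position among $y_0,\dots,y_{n-1}$ is the position of $q_n$ among $q_0,\dots,q_{n-1}$. By Lemma~\ref{lem:three} choose $r<s$ such that $P=W_g\cap(-\infty,r)$, $W_g\cap(r,s)$ and $R=W_g\cap(s,\infty)$ are uncountable. By density choose $B\in\mathcal S$ with $|B|\subset W_g\cap(r,s)$. The $n+2$ sets $P$, $R$ and $W_{g'}$ $(g'\ne g)$ are disjoint from $[\inf|B|,\sup|B|]$. For $P$ and $R$ this holds because $r\le\inf|B|$ and $\sup|B|\le s$. If $g'$ lies below $g$, then the left endpoint $y_i$ of $g$ satisfies $z<y_i\le\inf|B|$ for $z\in g'$, and if $g'$ lies above $g$, the right endpoint $y_i$ satisfies $\sup|B|\le y_i<z$. Remove from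 each of these sets the countably many exceptions of Lemma~\ref{lem:limit}, and call the resulting uncountable sets $V_0,\dots,V_{n+1}$. Thus $\lambda(B,z)\notin L$ for $z\in V_l$. For $b\in|B|$ put $V_l^b=\{z\in V_l:\lambda(b,z)\notin L\}$.

We claim that for some $b\in|B|$ all the sets $V_0^b,\dots,V_{n+1}^b$ are uncountable. Since $|B|$ is countable, the union $E_l$ of those $V_l^b$, $b\in|B|$, that are countable is itself countable. Choose $z_l\in V_l\setminus E_l$. The set $\{b\in|B|:\lambda(b,z_l)\notin L\}$ contains $\{b\in|B|:\lambda(b,z_l)=\lambda(B,z_l)\}$ and so belongs to $\mathcal U_B$. Take $b$ in the intersection of these $n+2$ members of $\mathcal U_B$. For each $l$ we have $z_l\in V_l^b$ and $z_l\notin E_l$, so $V_l^b$ is uncountable.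

Put $y_n=b$. Since $b\in W_g\subset g$, the map $q_i\mapsto y_i$ $(i\le n)$ is strictly order preserving and $\lambda(y_i,y_n)\notin L$ for $i<n$. The new gaps are the $g'\ne g$ and the two parts of $g$ below and above $b$, which contain $P$ and $R$ respectively. Assign to each new gap the corresponding set $V_l^b$. It is uncountable; its points $w$ satisfy $\lambda(y_i,w)\notin L$ for $i<n$ because $V_l^b$ is contained in an old reservoir, and $\lambda(y_n,w)\notin L$ by definition. This completes step $n$, and the sequence $(y_n)$ is as required.
\end{proof}

With Proposition~\ref{prop:core}, the proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:answer} are complete.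

\begin{thebibliography}{9}
\bibitem{metric}
\emph{On a metric generalization of Ramsey's theorem},
\texttt{https://users.renyi.hu/\~{}pach/publications/metricDIMACS.pdf}.
\end{thebibliography}
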